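# Two edge-disjoint isomorphic subgraphs in a $k$-uniform hypergraph

## 1. A claw, an extra edge, and the function $f_k$

Take the graph with four edges $ca, cb, cd, xy$: a claw with center $c$, and one edge far away from it. Can we find two subgraphs with two edges each that share no edge and are isomorphic? They would use all four edges. The one containing $xy$ contains exactly one claw edge, so it consists of two disjoint edges. The other consists of two claw edges, which meet in $c$. They are not isomorphic, so the best we can do is a pair of single edges.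

Now replace the far edge by a triangle $xyz$, so that there are six edges. This time all edges can be used. The subgraphs
$$\{xy,\ yz,\ cd\}\qquad\text{and}\qquad\{ac,\ cb,\ xz\}$$
share no edge, and each is a path with two edges plus a disjoint edge. The map $x\mapsto a,\ y\mapsto c,\ z\mapsto b,\ c\mapsto x,\ d\mapsto z$ carries the first to the second. The two subgraphs share vertices, which is allowed, and the map is not a symmetry of the whole graph.

So the answer depends on the graph, and we ask what is guaranteed. A *$k$-hypergraph* ($k\ge 2$) is a $k$-uniform hypergraph; for $k=2$ it is a graph. Its *size* is its number of edges. Two subgraphs are *edge disjoint* if they share no edge.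

**Definition.** $f_k(q)$ is the maximum integer such that every $k$-hypergraph of size $q$ contains a pair of edge-disjoint isomorphic subgraphs of size $f_k(q)$.

The first example shows $f_2(4)=1$. Always $f_k(q)\le q/2$. A matching with $q$ edges contains a pair of size $\lfloor q/2\rfloor$, and so does a star. A pair with at least $s$ edges each yields a pair with exactly $s$ edges: delete corresponding edges.

Here is a computation that suggests an exponent. Suppose the edges run between $k$ parts of $n$ vertices each, one vertex in each part. Permute each part at random. A given edge lands on a given edge with probability $n^{-k}$, so we expect about $q^2/n^k$ edges to land on edges. This equals $n$ when $n^{k+1}=q^2$, that is, $n=q^{2/(k+1)}$.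

Erdős, Pach and Pyber proved that there are $c_1,c_2>0$, depending only on $k$, such that for all sufficiently large $q$
$$c_1q^{\frac{2}{2k-1}}\le f_k(q)\le c_2\,q^{\frac2{k+1}}\frac{\log q}{\log\log q}.$$
Also, every $3$-uniform hypergraph with $q$ edges contains two edge-disjoint isomorphic subgraphs with at least $\lfloor\frac1{23}\sqrt q\rfloor$ edges each. Neither result is used below. For $k=2$ the two exponents agree; for larger $k$ they do not. The conjecture we discuss says that $q^{2/(k+1)}$ is a lower bound up to a constant. It is true.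

**Theorem 1.** For every $k\ge2$ there is $c=c(k)>0$ with $f_k(q)\ge\lfloor c\,q^{2/(k+1)}\rfloor$ for all $q\ge1$.

**Theorem 2.** Put $\Phi_k(q)=q^{2/(k+1)}(\log q)^{k/(k+1)}$. For every $k\ge2$ there are $c,C>0$ depending only on $k$ with $\lfloor c\,\Phi_k(q)\rfloor\le f_k(q)\le C\,\Phi_k(q)$ for all $q\ge2$.

So the conjectured bound can be improved by the factor $(\log q)^{k/(k+1)}$ and, up to a constant, by no more. The proof of Theorem 1 (Sections 2–7) does not depend on that of Theorem 2 (Sections 8–9).

For bounded $q$ both theorems hold after adjusting constants: if $c$ is small the floor is $0$, and $f_k(q)\le q/2$. So below $q$ is always *large*, meaning larger than a constant depending only on $k$. Unspecified constants $c,C$ are positive, depend only on $k$, and may change from line to line. Logarithms are natural.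

## 2. Transports

**Definition.** Let $E$ be the edge set of a $k$-hypergraph. A *transport of size $r$* in $E$ consists of distinct edges $e^{(1)},\dots,e^{(r)}\in E$ (sources), distinct edges $\tilde e^{(1)},\dots,\tilde e^{(r)}\in E$ (targets) with $e^{(i)}\ne\tilde e^{(i)}$ for all $i$, and an injective map $\sigma$ on $\bigcup_i e^{(i)}$ with $\sigma(e^{(i)})=\tilde e^{(i)}$ for all $i$. $M(E)$ is the maximum size of a transport in $E$.

If $E'\subset E$ then $M(E')\le M(E)$. The claw-and-triangle example is a transport of size $3$. Another example: in a matching with $r\ge2$ edges, map each edge onto the next one in cyclic order. This is a transport of size $r$ in which sources and targets are the same edges. So a transport is weaker than a pair of edge-disjoint subgraphs, but only by a factor $3$.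

**Lemma 1.** $E$ contains two edge-disjoint isomorphic subgraphs with at least $M(E)/3$ edges each.

*Proof.* Take a transport of size $M(E)$ and draw an arc $e^{(i)}\to\tilde e^{(i)}$ for each $i$. This is a digraph on the vertex set $E$, without loops, with all in- and outdegrees at most $1$. So it is a disjoint union of directed paths and cycles (2-cycles are possible). Its arcs can be colored with three colors so that arcs sharing an endpoint get different colors. In the largest color class, no two arcs share an endpoint, so all its sources and targets are different edges. The sources and the targets then form two edge-disjoint subgraphs, isomorphic via $\sigma$. $\square$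

*Reduction to $k$-partite hypergraphs.* Color each vertex of a $k$-hypergraph with $q$ edges uniformly and independently with one of $k$ colors. An edge receives all $k$ colors with probability $k!/k^k$. Hence some coloring gives a $k$-partite subgraph $E_0$ with
$$q_0=|E_0|\ge\frac{k!}{k^k}\,q .$$
It suffices to bound $M(E_0)$ from below. From now on $V_1,\dots,V_k$ are disjoint finite sets, $E\subset V_1\times\dots\times V_k$, and an edge is a tuple $e=(e_1,\dots,e_k)$, identified with the set of its coordinates. For $X\subset[k]$ we write $e_X=(e_j)_{j\in X}$.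

*The permutation bound.* Let $X\subsetneq[k]$. Let $\pi$ be the identity on $V_j$ for $j\in X$ and an independent uniformly random permutation of $V_j$ for each $j\notin X$. If $e\neq e'$ are edges with $e_X=e'_X$, then $\pi(e)=e'$ has probability $\prod_{j\notin X}|V_j|^{-1}$. The edges $e$ with $e\ne\pi(e)\in E$ and their images form a transport. Taking expectations,
$$M(E)\ \ge\ \frac{\#\{(e,e')\in E^2:\ e\ne e',\ e_X=e'_X\}}{\prod_{j\notin X}|V_j|},\qquad\text{in particular}\qquad M(E)\ge\frac{|E|(|E|-1)}{\prod_j|V_j|}\ge\frac{|E|^2}{2\prod_j|V_j|}\ \text{ if }|E|\ge2. \tag{1}$$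

## 3. Graphs: permute, match, rotate

Let us do $k=2$ by hand. Put $m=q_0^{2/3}$, so $m^3=q_0^2$. Call a vertex *heavy* if its degree in $E_0$ exceeds $q_0/m$, and *light* otherwise. The degrees in $V_j$ sum to $q_0$, so $V_j$ has fewer than $m$ heavy vertices. Split the edges into four classes according to which endpoints are heavy, and keep a largest class $E_1$, so $q_1=|E_1|\ge q_0/4$.

*Both ends heavy.* By (1), $M(E_1)\ge q_1^2/(2m^2)\ge q_0^2/(32m^2)=m/32$.

*Both ends light.* Each edge of $E_1$ meets at most $2q_0/m$ edges of $E_1$, itself included. A greedy choice gives a matching with at least $q_1m/(2q_0)\ge m/8$ edges, and rotating it cyclically gives a transport of that size.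

*First end heavy, second end light* (the fourth class is symmetric). Let $H_1\subset V_1$ be the heavy vertices, $|H_1|\le m$, and $L_2\subset V_2$ the light vertices that lie in an edge of $E_1$. If $|L_2|\ge2m$, choose for every $x\in L_2$ one neighbor $u(x)\in H_1$. The chosen edges form stars with centers in $H_1$. Fix every center, and rotate the leaves of each star that has at least two leaves. At most $|H_1|\le m$ leaves are lost in one-leaf stars, so this is a transport of size at least $|L_2|-m\ge m$. If $|L_2|<2m$, permute both $H_1$ and $L_2$ at random: (1) gives $M(E_1)\ge q_1^2/(2\cdot m\cdot2m)\ge q_0^2/(64m^2)=m/64$.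

This proves Theorem 1 for $k=2$. In the mixed case two operations were used on the heavy side: heavy vertices are either *frozen* or *permuted at random*.

## 4. Four coordinates: neither freezing nor permuting is always right

For general $k$ put $m=q_0^{2/(k+1)}$, define heavy vertices as before, and pass to edges of one type: coordinates in $S\subset[k]$ are heavy, coordinates in $L=[k]\setminus S$ are light. The natural plan when $L\neq\emptyset$ is to choose one rule for the heavy coordinates (freeze all, or permute all), and then to choose images of light vertices greedily. Take $k=4$, so $m=q^{2/5}$, with $S=\{1,2,3\}$ and $L=\{4\}$.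

**Example 1 (permuting everything fails).** Let $r\ge1$, $h=2r^2$, $V_1,V_2,V_3$ copies of $[h]$, and let $E$ consist of the edges $(i,i,i,x)$ with $i\in[h]$ and $x\in L_i$, where the sets $L_i$ are disjoint of size $16r^3$. Then $q=32r^5$, $m=4r^2$ and $q/m=8r^3$. Vertices of $V_1,V_2,V_3$ have degree $16r^3>q/m$, so they are heavy; each $x$ has degree $1$. Permute $V_1,V_2,V_3$ at random. An edge $(i,i,i,x)$ can be a source only if $\pi_1(i)=\pi_2(i)=\pi_3(i)$. The expected number of such $i$ is $h\cdot h^{-2}=1/h$, and each accounts for at most $16r^3$ sources. However cleverly $V_4$ is mapped, the expected size of the transport is at most $16r^3/h=8r=4\sqrt m$, far below $m$. Freezing all of $S$ is perfect here: rotating each $L_i$ moves all $q$ edges.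

**Example 2 (freezing everything fails).** Let $V_1,V_2,V_3$ be copies of $[h]$, $h\ge2$, and let $E$ consist of the edges $(a,b,c,x_{abc})$ for all $a,b,c$, with $h^3$ distinct vertices $x_{abc}$. Then $q=h^3$, $m=h^{6/5}$, and heavy vertices have degree $h^2>h^{9/5}=q/m$. If $V_1,V_2,V_3$ are frozen, an edge can only go to itself, so there is no transport. Permuting $V_1,V_2,V_3$ is perfect here: send $x_{abc}$ to $x_{\pi_1(a)\pi_2(b)\pi_3(c)}$. Every edge goes to an edge, and an edge is fixed with probability only $h^{-3}$.

So for each $E$ we have to choose a set $A\subset S$ of frozen coordinates and permute $S\setminus A$. To see what $A$ must achieve we need a way to measure projections.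

## 5. Projections, regularization, entropy

**Definition.** For $X\subset[k]$, $n_X(E)$ is the number of distinct projections $e_X$, $e\in E$, and $\Delta_X(E)$ is the maximum number of edges $e\in E$ with the same $X$-projection.

In Example 1, $n_X=h$ and $\Delta_X=16r^3$ for every nonempty $X\subset S$, so $n_X\Delta_X=q$. In general $n_X\Delta_X\ge|E|$, and the product may be much larger. If $E$ is a star with center in $V_1$ and $a$ edges, together with $a$ disjoint edges, then $n_{\{1\}}\Delta_{\{1\}}=(a+1)a$, while $|E|=2a$. Here one should keep only the star, or only the matching. The next lemma does this for all $X$ at once, at the price of a small power of $q$.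

Recall that the Shannon entropy of a random variable $W$ with finitely many values is $H(W)=\sum_w\Pr(W=w)\log\frac1{\Pr(W=w)}$. It is at most the logarithm of the number of values, and at least $\log(1/\rho)$ if every value has probability at most $\rho$.

**Lemma 2 (regularization).** Let $0<\delta<1$, $c_\delta=(\lfloor1/\delta\rfloor+1)^{-2^k}$, $|E|=q\ge2$, $K=q^\delta/c_\delta$. There is $E'\subset E$ with $q'=|E'|\ge c_\delta q$ and
$$n_X(E')\,\Delta_X(E')\le Kq'\qquad\text{for all }X\subset[k]. \tag{2}$$
Moreover, let $H(X)$ be the entropy of $e_X$ for $e$ uniform in $E'$. Then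
$$\Delta_X(E')\le Kq'\exp(-H(X)),\qquad n_X(E')\le K\exp(H(X)),\qquad H(X)\ge\log\frac{q'}{\Delta_X(E')}. \tag{3}$$

*Proof.* Let $d_X(e)\in[1,q]$ be the number of $g\in E$ with $g_X=e_X$, and let
$$t_X(e)=\Big\lfloor\frac{\log d_X(e)}{\delta\log q}\Big\rfloor\in\{0,\dots,\lfloor1/\delta\rfloor\},\qquad\text{so}\qquad q^{\delta t_X(e)}\le d_X(e)\le q^{\delta(t_X(e)+1)} .$$
The vector $(t_X(e))_{X\subset[k]}$ takes at most $1/c_\delta$ values. Let $E'$ be a largest class of edges with the same vector, so $|E'|\ge c_\delta q$. On $E'$ each $t_X$ is constant. Then $\Delta_X(E')\le q^{\delta(t_X+1)}$. The fibers in $E$ over the projections of $E'$ are disjoint and have at least $q^{\delta t_X}$ elements each, so $n_X(E')\le q/q^{\delta t_X}$. Multiplying, $n_X\Delta_X\le q^{1+\delta}=Kc_\delta q\le Kq'$.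

For $e$ uniform in $E'$, each value of $e_X$ has probability at most $\Delta_X/q'$, so $\log(q'/\Delta_X)\le H(X)\le\log n_X$. Hence $\Delta_X\le Kq'/n_X\le Kq'\exp(-H(X))$ and $n_X\le Kq'/\Delta_X\le K\exp(H(X))$. $\square$

We use two standard facts. First, $H$ is monotone and *submodular*: $H(X)+H(Y)\ge H(X\cup Y)+H(X\cap Y)$ (Shannon). Second, the *Caro–Wei* bound: if each vertex $x$ of a finite graph has closed degree $\mathrm{conf}(x)$ (degree plus one), there is an independent set of size at least $\sum_x1/\mathrm{conf}(x)$. Indeed, order the vertices at random and keep those that precede all their neighbors; $x$ is kept with probability $1/\mathrm{conf}(x)$.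

## 6. Choosing the frozen coordinates by minimizing an entropy function

Freeze $A\subset S$, permute $J=S\setminus A$ at random, and consider pairs $(e,e')$ with $e_A=e'_A$. There are about $q^2/n_A$ of them, and each survives (meaning $\pi_j(e_j)=e'_j$ for $j\in J$) with some probability $p$. On light coordinates, $e_j\mapsto e'_j$ must be well defined and injective. So two surviving pairs *conflict* if they agree in a light coordinate on the source side or on the target side. We want about $m$ pairs without conflicts. By Caro–Wei it is enough that a surviving pair has an expected number of at most about $pq^2/(n_Am)$ conflicts.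

Given $(e,e')$, consider surviving pairs $(f,f')$ with $f_j=e_j$ for a light $j$, which agree with $(e,e')$ exactly on $B\subset J$. There are at most $\Delta_{B\cup j}\Delta_{A\cup B}$ of them (first choose $f$, then $f'$; we write $B\cup j$ for $B\cup\{j\}$), and each survives with conditional probability about $p\prod_{i\in B}|V_i|\le p\,m^{|B|}$. If $\Delta_X\approx q\exp(-H(X))$ and $n_A\approx\exp(H(A))$, we need
$$H(B\cup j)+H(A\cup B)\ \ge\ (|B|+1)\log m+H(A)\qquad\text{for }\emptyset\ne B\subset S\setminus A,\ j\in L. \tag{4}$$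
In Example 1 with $A=\emptyset$ and $B=S$, the left side is $\log q+\log h=\frac72\log m-\log2$ and the right side is $4\log m$. So (4) fails, exactly as we saw.

How can one choose $A$ so that (4) holds? Minimize
$$\psi(X)=H(X)+H(X\cap S)-|X|\log m$$
over *all* $X\subset[k]$, and take $A=X^*\cap S$ for a minimizer $X^*$. Adding $B\cup j$ to $X^*$ cannot decrease $\psi$, and submodularity compares $H(B\cup j)$ with the increase of $H$ from $X^*$ to $X^*\cup B\cup j$. The regularization costs powers of $K$, so we also want a surplus $\gamma\log m$ in (4). For this we minimize $\psi(X)-\gamma|X|\log m$ with a small $\gamma>0$.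

With $\gamma=\frac1{32}$, the value used below for $k=4$, the examples come out as they should (there all fibers are regular, and we take $e$ uniform in $E$). In Example 1, up to additive constants and in units of $\log m$, $\psi$ equals $1,0,-1$ for $X\subset S$ with $|X|=1,2,3$, and $\frac32,\frac32,\frac12,-\frac12$ for $X\ni4$ with $|X\cap S|=0,1,2,3$; also $\psi(\emptyset)=0$. So $X^*=S$ for large $m$, and everything is frozen. In Example 2, $\log h=\frac56\log m$, and $\psi$ equals $\frac23|X|$ for $X\subset S$ and $\frac32-\frac16|X\cap S|$ for $X\ni4$. So $X^*=\emptyset$, and everything is permuted.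

**Lemma 3.** Let $k\ge2$, $\kappa\ge1$. There are $\alpha>0$, $Q_0$ depending only on $k,\kappa$ such that the following holds. Let $E\subset V_1\times\dots\times V_k$, $|E|=q\ge Q_0$, $q^{1/k}\le m\le q^{2/(k+1/2)}$, and $[k]=S\sqcup L$ with $L\ne\emptyset$. Suppose $|V_j|\le m$ for $j\in S$, and every vertex of $V_j$, $j\in L$, has degree at most $\kappa q/m$ in $E$. Then $M(E)\ge\alpha m$.

*Proof.* Put $\gamma=\frac1{8k}$ and $\delta=\frac1{24k^2}$. Take $E',q',K,H$ from Lemma 2, and write $n_X,\Delta_X$ for $E'$.

**Step 1: the frozen set $A$, and its fibers are not too small.** Let $X^*$ minimize $\psi(X)-\gamma|X|\log m$, where $\psi$ is as above. Put $A=X^*\cap S$ and $J=S\setminus A$. Minimality gives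
$$\psi(Y)-\psi(X^*)\ge\gamma|Y\setminus X^*|\log m\qquad\text{for all }Y\supset X^*. \tag{5}$$
Since $\psi(\emptyset)=0$, comparing $X^*$ with $\emptyset$ gives $H(X^*)+H(A)\le(1+\gamma)|X^*|\log m\le k(1+\gamma)\log m$. By monotonicity $2H(A)\le H(X^*)+H(A)$. As $k\gamma=\frac18$,
$$n_A\le K\exp(H(A))\le Km^{(k+1/8)/2}\le Kq^{(k+1/8)/(k+1/2)} .$$
Hence
$$\frac{q'}{n_A}\ge\frac{c_\delta q}{K\,q^{(k+1/8)/(k+1/2)}}=c_\delta^2\,q^{\frac{3/8}{k+1/2}-\delta}\ge4\quad\text{for large }q .$$
The exponent is positive: $\frac{3/8}{k+1/2}\ge\frac3{10k}$ means $\frac{15}4k\ge3k+\frac32$, which holds for $k\ge2$, and $\frac3{10k}>\frac1{24k^2}=\delta$.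

**Step 2: a balanced family $P$ of pairs with the same $A$-projection.** The goal is that every edge has the same number of partners; then conflicts with $B=\emptyset$ can be counted without losing a power of $q$. Let $E''\subset E'$ consist of those $e$ whose $A$-fiber $\{g\in E':g_A=e_A\}$ has at least $q'/(2n_A)$ elements. The other fibers, at most $n_A$ in number, contain fewer than $q'/2$ edges in total, so $|E''|\ge q'/2$. Let $D=\lfloor q'/(4n_A)\rfloor$. By Step 1, $q'/(4n_A)\ge1$, so $D\ge1$ and $D\ge q'/(8n_A)$. Every fiber in $E''$ has at least $2D\ge D+1$ elements. Order each such fiber cyclically, and let $P$ be the set of ordered pairs $(e,e')$ in which $e'$ is one of the $D$ successors of $e$. Then $e\ne e'$ and $e_A=e'_A$, and each $e\in E''$ is the first element of exactly $D$ pairs and the second element of exactly $D$ pairs. Moreover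
$$|P|=D|E''|\ge\tfrac12Dq'\ge\tfrac12c_\delta Dq,\qquad|P|\ge\frac{q'^2}{16n_A}\ge\frac{q'^2\exp(-H(A))}{16K}. \tag{6}$$

**Step 3: random permutations, and conflict-free pairs form a transport.** For $j\in J$ let $\pi_j$ be independent uniform permutations of $V_j$, and $N_j=|V_j|\le m$. Let $R\subset P$ be the random set of pairs with $\pi_j(e_j)=e'_j$ for all $j\in J$. Each pair of $P$ lies in $R$ with probability $p=\prod_{j\in J}N_j^{-1}$. Say that $(e,e'),(f,f')\in R$ *conflict* if $e_j=f_j$ or $e'_j=f'_j$ for some $j\in L$. This is symmetric, and since $L\ne\emptyset$ each pair conflicts with itself. Let $\mathrm{conf}(e,e')$ be the number of pairs in $R$ conflicting with $(e,e')$, itself included.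

Let $R'\subset R$ have no two distinct conflicting pairs. Let $\sigma$ be the identity on $V_j$ for $j\in A$, $\pi_j$ on $V_j$ for $j\in J$, and $e_j\mapsto e'_j$ for $j\in L$ and $(e,e')\in R'$. On a light coordinate, different pairs of $R'$ have different $e_j$ and different $e'_j$, so $\sigma$ is well defined and injective there. It maps $e$ to $e'\ne e$ for each pair in $R'$. As $L\ne\emptyset$, the $e$'s are distinct and the $e'$'s are distinct. So $R'$ is a transport. (Coordinates in $X^*\cap L$ are not frozen; they only take part in the definition of $X^*$.) By Caro–Wei, and by Jensen's inequality for $1/x$,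
$$M(E)\ \ge\ \mathbb E\sum_{(e,e')\in R}\frac1{\mathrm{conf}(e,e')}\ \ge\ \sum_{(e,e')\in P}\frac p{\mathbb E[\mathrm{conf}(e,e')\mid(e,e')\in R]}. \tag{7}$$
It remains to show that each conditional expectation is at most $C(k,\kappa)\,p|P|/m$.

**Step 4: the conditional probability of a conflicting pair.** Fix $(e,e')\in P$ and $j\in L$, and consider the pairs $(f,f')\in P$ with $f_j=e_j$. Let $B=\{i\in J:f_i=e_i\}$. Suppose $(e,e')\in R$, so $\pi_i(e_i)=e'_i$ for $i\in J$. As $\pi_i$ is a bijection, $(f,f')$ can be in $R$ only if $\{i\in J:f'_i=e'_i\}=B$. In that case nothing more is required of $\pi_i$ for $i\in B$. For $i\in J\setminus B$ we have $f_i\ne e_i$, so $N_i\ge2$, and the conditional probability of $\pi_i(f_i)=f'_i$ is $1/(N_i-1)\le2/N_i$. The conditional probability that $(f,f')\in R$ is therefore at most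
$$\prod_{i\in J\setminus B}\frac1{N_i-1}\le2^kp\prod_{i\in B}N_i\le2^kp\,m^{|B|}.$$

**Step 5: conflicts with $B=\emptyset$.** Here the degree condition is used directly. There are at most $\kappa q/m$ choices of $f$, since $f$ contains the light vertex $e_j$, and $D$ choices of $f'$ given $f$. By (6), $qD\le2|P|/c_\delta$, so the contribution is at most
$$2^kp\,\kappa\frac{qD}m\le\frac{2^{k+1}\kappa}{c_\delta}\cdot\frac{p|P|}m .$$

**Step 6: conflicts with $B\ne\emptyset$.** Here we prove (4) with a surplus. There are at most $\Delta_{B\cup j}$ choices of $f$, since $f_{B\cup j}=e_{B\cup j}$. Given $f$, there are at most $\Delta_{A\cup B}$ choices of $f'$, since $f'_A=f_A$ and $f'_B=e'_B$. By (3) the contribution of $B$ is at most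
$$2^kp\,m^{|B|}K^2q'^2\exp\big(-H(B\cup j)-H(A\cup B)\big).$$
Since $B\subset J$ is disjoint from $X^*$, we have $(B\cup j)\cap X^*=\{j\}\cap X^*$, and submodularity gives
$$H(B\cup j)\ge H(X^*\cup B\cup j)-H(X^*)+H(\{j\}\cap X^*).$$
Put $Y=X^*\cup B\cup j$. As $j\in L$, $Y\cap S=A\cup B$. By the definition of $\psi$,
$$H(Y)-H(X^*)+H(A\cup B)=\psi(Y)-\psi(X^*)+|Y\setminus X^*|\log m+H(A).$$
Now $|Y\setminus X^*|=|B|+[j\notin X^*]\ge1$, so by (5)
$$H(B\cup j)+H(A\cup B)\ge\gamma\log m+|B|\log m+[j\notin X^*]\log m+H(A)+H(\{j\}\cap X^*).$$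
If $j\in X^*$, the last term makes up for the missing $\log m$: by (3) and the degree condition,
$$H(\{j\})\ge\log\frac{q'}{\Delta_{\{j\}}}\ge\log\frac{q'm}{\kappa q}\ge\log m-\log\frac\kappa{c_\delta}.$$
So in all cases
$$H(B\cup j)+H(A\cup B)\ge(|B|+1+\gamma)\log m+H(A)-\log\frac\kappa{c_\delta}. \tag{8}$$
By (6), $q'^2\exp(-H(A))\le16K|P|$. Hence the contribution of $B$ is at most
$$2^kp\,K^2q'^2\,\frac\kappa{c_\delta}\,m^{-1-\gamma}\exp(-H(A))\le\frac{2^{k+4}\kappa}{c_\delta}\,K^3m^{-\gamma}\,\frac{p|P|}m\le\frac{2^{k+4}\kappa}{c_\delta^4}\cdot\frac{p|P|}m ,$$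
because $m\ge q^{1/k}$ gives $K^3m^{-\gamma}\le c_\delta^{-3}q^{3\delta-\gamma/k}=c_\delta^{-3}$, as $3\delta=\frac1{8k^2}=\frac\gamma k$.

**Step 7: the target side, and the conclusion.** Pairs with $f'_j=e'_j$ are bounded in the same way with the two entries exchanged. The relevant set is $B=\{i\in J:f'_i=e'_i\}=\{i\in J:f_i=e_i\}$. For $B=\emptyset$ there are at most $\kappa q/m$ choices of $f'$ and then $D$ choices of $f$, since each edge of $E''$ is the second element of exactly $D$ pairs. For $B\ne\emptyset$ there are at most $\Delta_{B\cup j}$ choices of $f'$, and then at most $\Delta_{A\cup B}$ choices of $f$, since $f_A=f'_A$ and $f_B=e_B$. Summing over $j\in L$, over the sets $B$ and over both sides, $\mathbb E[\mathrm{conf}(e,e')\mid(e,e')\in R]\le C(k,\kappa)\,p|P|/m$. By (7), $M(E)\ge m/C(k,\kappa)$. $\square$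

## 7. Heavy and light types: proof of Theorem 1

Let $m=q_0^{2/(k+1)}$. A vertex is *heavy* if its degree in $E_0$ exceeds $q_0/m$; there are fewer than $m$ heavy vertices in each $V_j$. The *type* of $e\in E_0$ is $\{j:e_j\text{ heavy}\}$. Let $E_1$ be the set of edges of a most popular type $S$, so $q_1=|E_1|\ge2^{-k}q_0$. Restrict $V_j$ to its heavy vertices for $j\in S$ and to the others for $j\in L=[k]\setminus S$.

*If $L=\emptyset$*, all $|V_j|\le m$, and (1) with $m^{k+1}=q_0^2$ gives
$$M(E_0)\ge\frac{q_1^2}{2m^k}\ge2^{-2k-1}\frac{q_0^2}{m^k}=2^{-2k-1}m .$$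

*If $L\ne\emptyset$*, we check the hypotheses of Lemma 3 for $E_1$ with $\kappa=2^k$. Vertices of $V_j$, $j\in L$, have degree at most $q_0/m\le2^kq_1/m$ in $E_1$, and $|V_j|\le m$ for $j\in S$. Since $\frac1k\le\frac2{k+1}$, we have $q_1^{1/k}\le q_0^{2/(k+1)}=m$. Also $m\le(2^kq_1)^{2/(k+1)}\le q_1^{2/(k+1/2)}$ for large $q$. So $M(E_0)\ge\alpha m$.

In both cases $M(E_0)\ge c\,q^{2/(k+1)}$, and Lemma 1 finishes the proof of Theorem 1. $\blacksquare$

## 8. Random hypergraphs: the upper bound in Theorem 2

It suffices to find, for large $q$, a $k$-hypergraph with at least $q$ edges and without a pair of size $s$, for some $s=O(\Phi_k(q))$; then pass to a subgraph with exactly $q$ edges. Let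
$$n=\Big\lceil\Big(\frac{q^2}{\log q}\Big)^{1/(k+1)}\Big\rceil,\qquad N=\binom nk\ge\Big(\frac nk\Big)^k,\qquad p=\frac{2q}N .$$
Take the random $k$-hypergraph on $[n]$ in which each $k$-set is an edge independently with probability $p$. Here $p<1$ for large $q$, since $q=n^{(k+1)/2+o(1)}$ and $\frac{k+1}2<k$.

**Step 1: enough edges.** The number of edges has mean $2q$ and variance at most $2q$. By Chebyshev's inequality it is below $q$ with probability at most $2q/q^2<\frac12$.

**Step 2: no large pair.** Suppose there are two edge-disjoint isomorphic subgraphs of size $s$. The isomorphism between the sets of covered vertices is a partial injection of $[n]$, so it extends to a permutation $\sigma$ of $[n]$. So there are $\sigma$ and a set of $s$ edges $e^{(i)}$ such that the $2s$ sets $e^{(i)},\sigma(e^{(i)})$ are distinct and all present. For fixed $\sigma$ and fixed $e^{(i)}$ this has probability $p^{2s}$. A union bound, with $\binom Ns\le(\mathrm eN/s)^s$ and $Np^2=4q^2/N\le4k^kq^2/n^k$, bounds the probability that such a pair exists by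
$$n!\binom Nsp^{2s}\le n^n\Big(\frac{\mathrm eNp^2}s\Big)^s\le n^n\Big(\frac{4\mathrm e\,k^kq^2}{n^ks}\Big)^s.$$
By the choice of $n$, $q^2\le n^{k+1}\log q$, so $q^2/n^k\le n\log q$. For $s=\lceil4\mathrm e^2k^kn\log q\rceil$ the last bracket is at most $1/\mathrm e$, and the probability is at most $n^n\mathrm e^{-s}\le\exp(n\log q-4\mathrm e^2k^kn\log q)<\frac12$, using $n\le q$.

By the two steps some hypergraph has at least $q$ edges and no pair of size $s$, where $s=O(n\log q)=O\big(q^{2/(k+1)}(\log q)^{1-1/(k+1)}\big)=O(\Phi_k(q))$. Hence $f_k(q)<s\le C\Phi_k(q)$. $\square$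

## 9. Matching vertices with large link overlap: the lower bound in Theorem 2

Put $\Lambda=\log q$ and $m=\Phi_k(q)$, so $m^{k+1}=q^2\Lambda^k$. We want $M(E_0)\ge cm$ for this larger $m$.

Suppose first that all parts have about $m/\Lambda$ vertices, as in Section 8. Then (1) gives about $q^2\Lambda^k/m^k=m$, which is what we want. Suppose instead that all parts have about $m$ vertices, with degrees about $q/m$. Then random permutations of all parts move only about $q^2/m^k=m\Lambda^{-k}$ edges. This is where the argument of Section 7 for $L=\emptyset$ stops: it is short by a factor $\Lambda^k$.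

Here is a heuristic way out. Permute only $V_1,\dots,V_{k-1}$ at random. A vertex $v\in V_k$ has a link $F_v$ of about $q/m$ tuples in $V_1\times\dots\times V_{k-1}$. For $v,v'\in V_k$, the image of $F_v$ meets $F_{v'}$ in $\lambda\approx(q/m)^2/m^{k-1}=\Lambda^{-k}$ tuples on average. But $v$ has about $m$ candidates $v'$. If the overlap behaved like a Poisson variable, some $v'$ would have overlap at least $t$ as long as $m\lambda^t/t!\ge1$, which allows $t$ of order $\Lambda/\log\Lambda$. If most $v$ could be sent to distinct such $v'$, far more than $m$ edges would be moved. The proof below makes this rigorous between the two extremes.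

We have $q\le m^{(k+1)/2}$, hence $q/m\le m^{(k-1)/2}$, and $q\le m^k$. Also $\log m\ge\frac2{k+1}\Lambda$, so any fixed power of $\Lambda$ is at most any fixed positive power of $m$ for large $q$. We may assume $M(E_0)<m$.

**Step 1: reduction to heavy edges.** Define heavy vertices (degree in $E_0$ greater than $q_0/m$), $E_1$, $q_1\ge2^{-k}q_0$, $S$, $L$ and the restricted $V_j$ as in Section 7, with the new $m$. If $L\ne\emptyset$, Lemma 3 with $\kappa=2^k$ applies, since $q_1^{1/k}\le m\le q_1^{2/(k+1/2)}$ for large $q$, and gives $M(E_0)\ge\alpha m$. So let $S=[k]$. Then $|V_j|\le m$ for all $j$, and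
$$y(v):=\frac{m\deg_{E_0}(v)}{q_0}>1\qquad\text{for all }v\text{ in the }V_j .$$
The sum of $y(v)$ over $v\in V_j$ is at most $m$. So $y(v)\le m$, and for every $Y>0$ at most $m/Y$ vertices of $V_j$ have $y(v)\ge Y$.

**Step 2: codegrees.** The assumption $M(E_0)<m$ forces all codegrees to be small, up to a tiny power of $m$. Let $\beta=\frac1{100k}$ and $\delta=\frac\beta{2k}$, so $q^{2\delta}\le m^\beta$ by $q\le m^k$. Apply Lemma 2 to $E_1$ to get $E_2$ with $q_2=|E_2|\ge cq$. The factor $K$ in (2) is at most $q^\delta/c_\delta$.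

Let $X\subsetneq[k]$ with $n_X(E_2)\le q_2/2$. By Cauchy–Schwarz there are at least $q_2^2/n_X-q_2\ge q_2^2/(2n_X)$ ordered pairs of distinct edges of $E_2$ with the same $X$-projection. By (1),
$$m>M(E_0)\ge\frac{q_2^2}{2n_X}\,m^{-(k-|X|)},\qquad\text{so}\qquad n_X\ge\tfrac12q_2^2m^{-k-1}m^{|X|}\ge c\Lambda^{-k}m^{|X|}.$$
Then $\Delta_X\le Kq_2/n_X\le Cq^\delta\Lambda^k\,q\,m^{-|X|}$. If $n_X>q_2/2$ (in particular if $X=[k]$), then $\Delta_X\le Kq_2/n_X\le2K$. So for large $q$
$$\Delta_X(E_2)\le q^{2\delta}\max(q\,m^{-|X|},1)\le m^\beta\max(q\,m^{-|X|},1)\qquad\text{for all }X\subset[k]. \tag{9}$$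

**Step 3: classes of nearly constant degree.** We split $E_2$ by degrees, with weights chosen so that degrees far from $\Lambda q_0/m$ may have smaller classes. Let
$$\tau=\frac1{8k^2},\qquad w(Y)=\min\Big(\frac Y\Lambda,\frac\Lambda Y\Big)^\tau,\qquad w_0=2\sum_{i\ge0}2^{-i\tau}.$$
Then $\sum_{b\ge0}w(2^b)\le w_0$: the powers of two not exceeding $\Lambda$, from the largest downwards, contribute at most $\sum_i2^{-i\tau}$, and so do those above $\Lambda$, from the smallest upwards. Classify $e\in E_2$ by $(Y_1,\dots,Y_k)$ with $Y_j=2^{\lfloor\log_2y(e_j)\rfloor}\ge1$. Some class $E_3$ has $q_3=|E_3|\ge q_2w_0^{-k}\prod_jw(Y_j)$, since otherwise the class sizes would sum to less than $q_2$. Write $q_3=\varepsilon q_0$, so $\varepsilon\ge c_3\prod_jw(Y_j)$ with a constant $c_3>0$. Let $W_j=\{v\in V_j:y(v)\in[Y_j,2Y_j)\}$ and $N_j=|W_j|$. Then $E_3\subset W_1\times\dots\times W_k$, $N_j\le m/Y_j$, and vertices of $W_j$ have degree at most $2Y_jq_0/m$ in $E_3$. Put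
$$Z=\max\Big(1,\max_j\frac{Y_j}\Lambda\Big),\qquad z=\max\Big(1,\max_j\frac\Lambda{Y_j}\Big).$$
Each $w(Y_j)$ is at least $\max(Z,z)^{-\tau}$, so $\varepsilon\ge c_3\max(Z,z)^{-k\tau}$.

*Case (i): $Z\ge z^{2k}$.* Random permutations suffice. Here $Z\ge z$, so $\varepsilon\ge c_3Z^{-k\tau}$. As $Z\le m\le q$ for large $q$, we get $q_3\ge c_3q^{-1/(8k)}q_0\ge2$. Next, $\prod_j(Y_j/\Lambda)\ge Z^{1/2}$. Indeed, if $Z>1$, one factor equals $Z$ and the others are at least $1/z$, so the product is at least $Zz^{-(k-1)}\ge Z^{1-(k-1)/(2k)}\ge Z^{1/2}$. If $Z=1$, then $z=1$, all $Y_j\ge\Lambda$, and the product is at least $1$. By (1) on $W_1\times\dots\times W_k$,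
$$M(E_0)\ge\frac{q_3^2}{2\prod_jN_j}\ge\frac{\varepsilon^2q_0^2\Lambda^k}{2m^k}\prod_j\frac{Y_j}\Lambda\ge c\,m\,\varepsilon^2Z^{1/2}\ge c\,m\,Z^{1/2-2k\tau}\ge c\,m ,$$
since $2k\tau=\frac1{4k}<\frac12$.

*Case (ii): $Z<z^{2k}$.* Then $z>1$, so $z=\Lambda/\min_jY_j\le\Lambda$. Also $\max(Z,z)\le z^{2k}$, so $\varepsilon\ge c_3z^{-2k^2\tau}=c_3z^{-1/4}$, and $Y_j\le\Lambda Z\le\Lambda^{2k+1}$. Relabel so that $Y_k=\min_jY_j=\Lambda/z=:Y$. The rest of the proof deals with this case.

**Step 4: parameters.** We fix links of equal size $d$ and an overlap $t$ to aim for.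

*Vertices with large link.* Let $d_0=\varepsilon Yq_0/(2m)$, let $\Gamma$ be the set of $v\in W_k$ with $\deg_{E_3}(v)\ge d_0$, and let $\nu=|\Gamma|$. From
$$\varepsilon q_0=q_3\le\nu\cdot\frac{2Yq_0}m+\frac mY\cdot d_0=\nu\cdot\frac{2Yq_0}m+\frac{\varepsilon q_0}2$$
we get
$$\nu\ge\frac{\varepsilon m}{4Y}\ge c\,\frac{m\,z^{3/4}}\Lambda,\qquad\nu\le m. \tag{10}$$

*The size $d$.* Since $N_j\le m/Y_j\le m/Y$, and $Y=\Lambda/z$, $m^{k+1}=q^2\Lambda^k$,
$$\frac{d_0^2}{\prod_{j<k}N_j}\ge\frac{\varepsilon^2q_0^2}{4m^{k+1}}Y^{k+1}=\frac{\varepsilon^2}4\Big(\frac{q_0}q\Big)^2\Lambda z^{-k-1}\ge c_4\Lambda z^{-k-2},$$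
where $\varepsilon^2\ge c_3^2z^{-1/2}$ was used. Let
$$c_5=\min\Big(c_4,\frac1{40(k+1)}\Big),\quad\lambda_1=c_5\Lambda z^{-k-2},\quad d=\Big\lceil\Big(\lambda_1\prod_{j<k}N_j\Big)^{1/2}\Big\rceil,\quad\lambda=\frac{d^2}{\prod_{j<k}N_j}.$$
Then $d\le\lceil d_0\rceil$, so every $v\in\Gamma$ has $\deg_{E_3}(v)\ge\lceil d_0\rceil\ge d$. In particular, $\Gamma$ being nonempty, $d\le2Yq_0/m$. Counting edges of $E_3$ by their $j$-th coordinate, $N_j\ge q_3m/(2Y_jq_0)=\varepsilon m/(2Y_j)\ge m\Lambda^{-C}$; also $\lambda_1\ge\Lambda^{-C}$. So $\lambda_1\prod_{j<k}N_j\ge m^{k-1}\Lambda^{-C}\ge1$, and rounding up at most doubles its square root. Hence for large $q$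
$$N_j\ge m^{1-\beta},\quad m^{\frac{k-1}2-\beta}\le d\le\frac{2Yq_0}m\le m^{\frac{k-1}2+\beta},\quad\lambda_1\le\lambda\le4\lambda_1,\quad\mathrm e^\lambda\le\mathrm e^{4c_5\Lambda}\le m^{1/20}. \tag{11}$$
The upper bound for $d$ uses $Y\le\Lambda$ and $q/m\le m^{(k-1)/2}$; the last inequality uses $4c_5\Lambda\le\frac\Lambda{10(k+1)}\le\frac1{20}\log m$.

*The links.* For each $v\in\Gamma$ fix a set $F_v\subset W_1\times\dots\times W_{k-1}$ of exactly $d$ tuples $f$ with $(f,v)\in E_3$. By (9) with $X=B\cup\{k\}$, by $q/m\le m^{(k-1)/2}$, and by (11), for $\emptyset\ne B\subset[k-1]$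
$$\Delta_B(F_v)\le m^\beta\max\big(m^{\frac{k-1}2-|B|},1\big),\qquad\frac{\Delta_B(F_v)}d\le m^{2\beta-\min(|B|,\frac{k-1}2)}. \tag{12}$$
Each fixed tuple $f$ lies in at most
$$\Delta_{[k-1]}(E_2)\le m^\beta\max\big(m^{(3-k)/2},1\big)\le m^{\beta+1/2} \tag{13}$$
of the sets $F_v$, by (9) with $X=[k-1]$ and $q\le m^{(k+1)/2}$.

*The overlap $t$.* Let
$$c_6=\min\Big(\frac{c_5}2,\frac1{20(k+1)(k+2)}\Big),\qquad\theta=\frac{c_6\Lambda}{1+\log z},\qquad t=\lceil\theta\rceil .$$
As $z\le\Lambda$, $\theta\to\infty$ with $q$, so $t\le2\theta\le2c_6\Lambda\le\Lambda$ for large $q$. Then $2^t\le\mathrm e^{2c_6\Lambda}\le m^{1/20}$ and $(2t)^k\le m^\beta$. Write $(N)_t=N(N-1)\cdots(N-t+1)$ and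
$$p_t=\prod_{j<k}\frac1{(N_j)_t},\qquad\mu=\frac{d^{2t}p_t}{t!}\ge\frac{\lambda^t}{t!}\ge\Big(\frac\lambda t\Big)^t .$$
Since $c_6\le c_5/2$,
$$\frac\lambda t\ge\frac{\lambda_1}{2\theta}=\frac{c_5}{2c_6}z^{-k-2}(1+\log z)\ge z^{-k-2}.$$
As $t\le2\theta$ and $\theta\log z\le c_6\Lambda$, and as $2(k+2)c_6\le\frac1{10(k+1)}$, this gives
$$\mu\ge\exp(-2\theta(k+2)\log z)\ge\exp(-2(k+2)c_6\Lambda)\ge m^{-1/10}. \tag{14}$$

**Step 5: induced matchings in the links.** We shall send $t$ tuples of $F_v$ to $t$ tuples of $F_{v'}$. To control dependence later, the $t$ tuples should not span further tuples of $F_v$.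

**Definition.** $\mathcal M_v$ is the set of sequences $(a^{(1)},\dots,a^{(t)})$ of pairwise disjoint elements of $F_v$ that are *induced*: every $f\in F_v$ with all coordinates in $\bigcup_ia^{(i)}$ is one of the $a^{(i)}$.

For example, let $k=3$, $t=2$. If $F_v\supset\{(a,x),(b,y),(a,y)\}$, then $((a,x),(b,y))$ is disjoint but not induced, because of $(a,y)$. For $k=2$ the tuples are single vertices, and any $t$ distinct elements of $F_v$ form an induced sequence.

*Claim A: $|\mathcal M_v|\ge d^t/2$ for large $q$.* Among the $d^t$ sequences in $F_v^t$, those with two intersecting (possibly equal) entries number at most $t^2k\max_j\Delta_{\{j\}}(F_v)\,d^{t-1}$: choose the two positions, the coordinate, one of the two tuples, then the other, then the rest. By (12) this is at most $d^t\cdot t^2k\,m^{2\beta-1/2}=o(d^t)$.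

Suppose the $a^{(i)}$ are pairwise disjoint but not induced. Then some $f\in F_v\setminus\{a^{(1)},\dots,a^{(t)}\}$ has each coordinate $f_j$ in a unique $a^{(i(j))}$. Let $B_1,\dots,B_r$ be the nonempty fibers of $j\mapsto i(j)$ on $[k-1]$. If $r=1$, then $f$ would be one of the $a^{(i)}$; so $r\ge2$, and in particular $k-1\ge2$. There are at most $t^{k-1}$ maps $j\mapsto i(j)$. For a given one there are at most $d$ choices of $f$; the tuple $a^{(i)}$ belonging to $B_l$ must agree with $f$ on $B_l$, which leaves $\Delta_{B_l}(F_v)$ choices; and there are $d$ choices for each of the other tuples. So for a given map there are at most $d^t\cdot d\prod_{l=1}^r(\Delta_{B_l}(F_v)/d)$ sequences. Moreover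
$$\sum_{l=1}^r\min\Big(|B_l|,\frac{k-1}2\Big)\ge\frac{k-1}2+\frac12 .$$
Indeed, if all $|B_l|\le\frac{k-1}2$, the sum is $k-1$; otherwise one term is $\frac{k-1}2$ and another is at least $\frac12$. By (11), (12) and $r\le k$, the number of these sequences is at most $d^t\,t^{k-1}m^{\beta+2k\beta-1/2}=o(d^t)$, as $(2k+1)\beta<\frac12$. This proves Claim A.

**Step 6: objects and their conflicts.** An *object* records a vertex $v$, its proposed image $v'$, and $t$ edges at $v$ that are to move to edges at $v'$.

**Definition.** An object $\omega=(v,v',\{(a^{(i)},b^{(i)})\}_{i=1}^t)$ consists of $v\ne v'$ in $\Gamma$ and an unordered set of $t$ pairs with $(a^{(i)})_i\in\mathcal M_v$ and $(b^{(i)})_i\in\mathcal M_{v'}$. Let $\Omega$ be the set of objects. Let $\pi_j$ be independent uniform permutations of $W_j$, $j<k$. The object is *active* if $\pi_j(a^{(i)}_j)=b^{(i)}_j$ for all $i\le t$, $j<k$. Two objects *conflict* if they have the same $v$ or the same $v'$.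

For $k=2$ an object is a pair $v\ne v'$ with $t$ neighbors of $v$ matched to $t$ neighbors of $v'$, and it is active if $\pi_1$ realizes this matching.

The $a^{(i)}$ are distinct, so each object arises from $t!$ ordered sequences of pairs. By Claim A, and since $\nu\ge2$ for large $q$,
$$|\Omega|=\frac1{t!}\sum_{v\ne v'}|\mathcal M_v||\mathcal M_{v'}|\ge\frac{\nu^2d^{2t}}{8\,t!}.$$
In each coordinate $j<k$ an object prescribes $\pi_j$ on $t$ distinct vertices with $t$ distinct images. So it is active with probability $p_t$, and $|\Omega|p_t\ge\nu^2\mu/8$.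

*Claim B. For each $\omega$, the expected number of active objects conflicting with $\omega$ (including $\omega$), given that $\omega$ is active, is at most $6\nu\mu$.*

*Proof.* Replacing $\pi_j$ by $\pi_j^{-1}$ and exchanging the two entries everywhere turns "same $v'$" into "same $v$". So it suffices to bound by $3\nu\mu$ the contribution of the objects $\hat\omega=(v,\hat v',\{(f^{(i)},g^{(i)})\})$ that share $v$ with $\omega=(v,v',\{(a^{(i)},b^{(i)})\})$.

*Conditional probability.* Let $U_j=\{a^{(i)}_j\}_i$ and $U'_j=\{b^{(i)}_j\}_i$, both of size $t$, and let $B_i=\{j<k:f^{(i)}_j\in U_j\}$. Given that $\omega$ is active, $\pi_j$ maps $U_j$ onto $U'_j$ in a prescribed way. So $\hat\omega$ can be active only if for all $i,j$ we have $f^{(i)}_j\in U_j\Leftrightarrow g^{(i)}_j\in U'_j$, and for $j\in B_i$ the coordinate $g^{(i)}_j$ is the prescribed image of $f^{(i)}_j$. With $u_j=|\{i:j\in B_i\}|$ the conditional probability is then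
$$\prod_{j<k}\frac1{(N_j-t)_{t-u_j}}\le2\prod_{j<k}N_j^{-(t-u_j)}=2\prod_{i=1}^t\ \prod_{j\in[k-1]\setminus B_i}N_j^{-1} .$$
The inequality holds for large $q$, since $(N_j-t)_{t-u_j}\ge(N_j-2t)^{t-u_j}\ge N_j^{t-u_j}(1-2t^2/N_j)$ and $t^2/N_j\to0$.

*Counting by positions.* Fix $\hat v'$. Sum over ordered sequences of pairs and divide by $t!$. Each position $i$ carries the weight $\prod_{j\in[k-1]\setminus B_i}N_j^{-1}$. Let $s$ be the number of $i$ with $B_i=[k-1]$, $u$ the number with $\emptyset\ne B_i\ne[k-1]$, and $r=t-s-u$ the number with $B_i=\emptyset$.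

- If $B_i=[k-1]$, all coordinates of $f^{(i)}\in F_v$ lie in $\bigcup_la^{(l)}$. Since $(a^{(1)},\dots,a^{(t)})$ is induced in $F_v$, $f^{(i)}=a^{(l)}$ for some $l$, and then $g^{(i)}=b^{(l)}$, which must belong to $F_{\hat v'}$. The $f^{(i)}$ are distinct, so for $s$ given positions there are at most $t(t-1)\cdots(t-s+1)$ choices, each of weight $1$.
- If $\emptyset\ne B_i\ne[k-1]$, then given $B_i=B$ there are at most $t^{|B|}$ choices of $f^{(i)}_B$, then at most $\Delta_B(F_v)$ choices of $f^{(i)}$ and at most $\Delta_B(F_{\hat v'})$ choices of $g^{(i)}$, whose $B$-coordinates are prescribed. By (12) the total weight of the choices for one such position is at most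
$$\rho:=\sum_{\emptyset\ne B\subsetneq[k-1]}t^{|B|}m^{2\beta}\max\big(m^{k-1-2|B|},1\big)\prod_{j\in[k-1]\setminus B}N_j^{-1}.$$
By (11), $\prod_{j\in[k-1]\setminus B}N_j^{-1}\le m^{-(k-1-|B|)+k\beta}$. So the term of $B$ is at most $t^km^{(k+2)\beta}\max(m^{-|B|},m^{-(k-1-|B|)})\le t^km^{(k+2)\beta-1}$, since $1\le|B|\le k-2$. Summing over fewer than $2^k$ sets, $\rho\le(2t)^km^{(k+2)\beta-1}\le m^{(k+3)\beta-1}\le m^{-9/10}$. For $k=2$ the sum is empty and $\rho=0$.
- If $B_i=\emptyset$, the total weight is at most $d^2/\prod_{j<k}N_j=\lambda$.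

So for fixed $\hat v'$ the contribution of $(s,u,r)$ is at most
$$2\cdot\frac1{t!}\cdot\frac{t!}{s!\,u!\,r!}\cdot\frac{t!}{(t-s)!}\,\rho^u\lambda^r=2\binom ts\frac{\rho^u}{u!}\frac{\lambda^r}{r!}.$$

*Summing up.* There are three ranges.

- $s=u=0$: at most $2\lambda^t/t!\le2\mu$ for each $\hat v'$, in total at most $2\nu\mu$.
- $s=0$, $u\ge1$: in total at most $2\nu(\mathrm e^\rho-1)\mathrm e^\lambda\le2\nu\cdot2\rho\,\mathrm e^\lambda\le4m\cdot m^{-9/10}m^{1/20}=4m^{3/20}$.
- $s\ge1$: some $b^{(l)}$ lies in $F_{\hat v'}$, so by (13) there are at most $t\,m^{\beta+1/2}$ choices of $\hat v'$. Each contributes at most $2\cdot2^t\mathrm e^\rho\mathrm e^\lambda\le6m^{1/10}$. As $t\le m^\beta$, the total is at most $6m^{3/5+2\beta}\le6m^{0.61}$.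

By (10) and (14), $\nu\mu\ge c\,m\Lambda^{-1}m^{-1/10}\ge m^{0.85}$ for large $q$. So the sum of the three bounds is at most $3\nu\mu$ for large $q$. This proves Claim B. $\square$

**Step 7: assembling the transport.** By Caro–Wei and Jensen, exactly as in (7), the expected maximum size of a conflict-free set of active objects is at least
$$\frac{|\Omega|p_t}{6\nu\mu}\ge\frac\nu{48}.$$
Fix a choice of the $\pi_j$ for which there is a conflict-free set of at least $\nu/48$ active objects. Let $\sigma$ be $\pi_j$ on $W_j$ for $j<k$, and $v\mapsto v'$ on $W_k$ for the chosen objects. Chosen objects have different $v$ and different $v'$, so $\sigma$ is well defined and injective. For each chosen object it maps $(a^{(i)},v)\in E_3$ to $(b^{(i)},v')\in E_3$, and these edges differ since $v\ne v'$. So each object contributes $t$ edges. All sources are distinct: different objects have different $v$, and within an object the $a^{(i)}$ are distinct. In the same way all targets are distinct. By (10),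
$$M(E_0)\ge\frac{t\nu}{48}\ge\frac1{48}\cdot\frac{c_6\Lambda}{1+\log z}\cdot c\,\frac{m\,z^{3/4}}\Lambda\ge c'm ,$$
because $z^{3/4}/(1+\log z)$ is bounded below by a positive constant for $z\ge1$. Thus $M(E_0)\ge c\,\Phi_k(q)$ in all cases, and Lemma 1 gives $f_k(q)\ge\lfloor c\,\Phi_k(q)\rfloor$. Together with Section 8 this proves Theorem 2. $\blacksquare$
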